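\title{A countably compact space whose countable power is not $d$-separable}

\begin{abstract}
A space is $d$-separable if it has a dense subset that is a countable union of discrete subspaces. We construct in ZFC a zero-dimensional $\omega$-bounded, hence countably compact, space $X$ such that $X^\omega$ is not $d$-separable. More precisely, $X$ has density $\kappa$, for a suitable successor cardinal $\kappa$, and $X^\mu$ is $d$-separable exactly when $\mu\ge\kappa$. The space is a subspace of $2^\kappa$ built from a coloring of pairs given by a theorem of Rinot. In the other direction, $X^\omega$ is $d$-separable whenever $X$ is initially $\tau$-compact and has density at most $\tau^+$. Hence the least density of a countably compact space whose countable power is not $d$-separable lies between $\omega_2$ and $(2^\omega)^{++}$.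
\end{abstract}

\section{Introduction}

All spaces are Tychonoff unless stated otherwise, and powers carry the product topology. A subspace $Z$ of a space $Y$ is \emph{discrete} if every point of $Z$ has an open neighborhood that contains no other point of $Z$. A subset is \emph{$\sigma$-discrete} if it is a union $\bigcup_{n<\omega}Z_n$ of discrete subspaces, and $Y$ is \emph{$d$-separable} if it has a dense $\sigma$-discrete subset. Separable spaces are $d$-separable (let the $Z_n$ be singletons), and so are metrizable spaces (let $Z_n$ be a maximal set of points at mutual distance at least $1/(n+1)$). The property puts no bound on the size of the dense set. It asks that the set split into countably many layers, in each of which the points can be kept apart by neighborhoods.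

In a power, spare coordinates can be used to keep points apart. Write $d(X)$ for the \emph{density} of $X$, the least size of a dense subset. With enough coordinates nothing can go wrong: $X^\mu$ is $d$-separable for every infinite $\mu\ge d(X)$ (Lemma~\ref{lem:large}). For compact $X$ countably many coordinates suffice, whatever the density; this is a special case of Theorem~\ref{thm:small} below. It is natural to ask whether a weaker form of compactness has the same effect. Recall that $X$ is \emph{countably compact} if every countable open cover of $X$ has a finite subcover. The following problem was posed in \cite{DDS}.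

\begin{quote}
\emph{Does there exist in ZFC a countably compact space $X$ such that $X^\omega$ is not $d$-separable?}
\end{quote}

The simplest cases give no such space. It cannot be compact, its density must be at least $\omega_2$ (Theorem~\ref{thm:small}), and none of its finite powers may contain a discrete subspace of size $d(X)$ (Proposition~\ref{prop:criterion}). The last requirement concerns all large families of points in all finite powers at once, and one might guess that it can be met only under additional set-theoretic hypotheses. It can be met in ZFC, and the answer to the problem is yes. The space can be taken zero-dimensional and $\omega$-bounded, and then all its powers are countably compact as well.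

We state the results for an arbitrary infinite cardinal $\tau$. A space is \emph{$\tau$-bounded} if every subset of size at most $\tau$ has compact closure, and \emph{initially $\tau$-compact} if every open cover of size at most $\tau$ has a finite subcover; initially $\omega$-compact means countably compact. Let $u$ be an ultrafilter on a set $I$. A point $z$ is a \emph{$u$-limit} of an $I$-sequence $(z_s)_{s\in I}$ if $\{s\in I:z_s\in U\}\in u$ for every open $U\ni z$, and a space is \emph{$u$-compact} if every $I$-sequence in it has a $u$-limit. Lemma~\ref{lem:compactness} compares these properties. A space is \emph{zero-dimensional} if it has a base of clopen sets, and $w(X)$, the \emph{weight}, is the least size of a base.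

\begin{theorem}\label{thm:bounded}
Let $\lambda$ be a regular cardinal with $\lambda^\tau=\lambda$, $\lambda\ge\tau^{++}$ and $\lambda\ge 2^{2^\tau}$, for instance $\lambda=(2^{2^\tau})^+$, and put $\kappa=\lambda^+$. Then there is a $\tau$-bounded zero-dimensional Hausdorff space $X$ with $d(X)=\kappa$ such that for every cardinal $\mu\ge1$,
\[
X^\mu\text{ is $d$-separable}\iff\mu\ge\kappa .
\]
In particular, for $\tau=\omega$ the space $X$ is countably compact and $X^\omega$ is not $d$-separable.
\end{theorem}

A smaller example exists if $\tau$-boundedness is relaxed to $u$-compactness.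

\begin{theorem}\label{thm:ucompact}
Let $\lambda$ be a regular cardinal with $\lambda^\tau=\lambda\ge\tau^{++}$, and put $\kappa=\lambda^+$; for instance $\lambda=(2^\tau)^+$ and $\kappa=(2^\tau)^{++}$. For every ultrafilter $u$ on a set $I$ of size $\tau$ there is a $u$-compact zero-dimensional Hausdorff space $X$ with $d(X)=w(X)=|X|=\kappa$ such that for every cardinal $\mu\ge1$ the power $X^\mu$ is $d$-separable if and only if $\mu\ge\kappa$. For suitable $u$ all powers of $X$ are initially $\tau$-compact.
\end{theorem}

\begin{theorem}\label{thm:small}
If $X$ is initially $\tau$-compact and $d(X)\le\tau^+$, then $X^\omega$ is $d$-separable. In particular, $X^\omega$ is $d$-separable for every countably compact $X$ with $d(X)\le\omega_1$.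
\end{theorem}

A compact space is initially $\tau$-compact for every $\tau$, so Theorem~\ref{thm:small} covers all compact spaces. Theorems~\ref{thm:ucompact} and~\ref{thm:small} with $\tau=\omega$ give the following bounds.

\begin{corollary}\label{cor:bounds}
The least density of a countably compact space $X$ such that $X^\omega$ is not $d$-separable lies between $\omega_2$ and $(2^\omega)^{++}$.
\end{corollary}

Section~\ref{sec:powers} reduces $d$-separability of powers to the size of discrete subspaces of finite powers, and Section~\ref{sec:small} proves Theorem~\ref{thm:small}. The examples are subspaces of $2^\kappa$. We start from $\kappa$ many points arranged as a triangular matrix, which forces density $\kappa$ (Section~\ref{sec:triangular}), fill the free entries with a coloring that destroys large discrete sets (Section~\ref{sec:coloring}), add limits of small subfamilies to gain compactness (Section~\ref{sec:limits}), and show that the added points create no large discrete set (Section~\ref{sec:nodiscrete}). Besides textbook facts we use one published theorem, from \cite{Rinot}.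

\medskip\noindent\emph{Notation.} An ordinal is the set of smaller ordinals, so $n=\{0,\dots,n-1\}$ and $2=\{0,1\}$. We write $[A]^\theta$, $[A]^{\le\theta}$ and $[A]^{<\theta}$ for the families of subsets of $A$ of the indicated sizes, and $z|_b$ for the restriction of a function $z$ to $b$. We use Hausdorff's formula in the case $\tau\le\theta$: every function $\tau\to\theta^+$ is bounded, so $(\theta^+)^\tau=\theta^+\cdot\theta^\tau$.

\section{Powers and discrete subspaces}\label{sec:powers}

To build a dense $\sigma$-discrete subset of a power we copy a point of a dense set on finitely many coordinates and use further coordinates as a signature that separates the resulting points. With $\mu\ge d(Y)$ coordinates there is room for a private signature for each point.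

\begin{lemma}\label{lem:large}
If $Y$ is a Hausdorff space and $\mu$ is an infinite cardinal with $d(Y)\le\mu$, then $Y^\mu$ is $d$-separable.
\end{lemma}

\begin{proof}
If $|Y|\le1$ there is nothing to prove. Fix points $p_0\ne p_1$ of $Y$, an open set $U\ni p_1$ with $p_0\notin U$, and a dense set $D\subset Y$ with $|D|\le\mu$. Fix $n<\omega$ and let $Q_n$ be the set of pairs $q=(F,p)$ with $F\in[\mu]^n$ and $p:F\to D$. Since $|Q_n|\le\mu$, there are pairwise disjoint sets $C_q\in[\mu]^{2n+1}$ for $q\in Q_n$. Let $z_q\in Y^\mu$ be equal to $p$ on $F$, to $p_1$ on $C_q\setminus F$, and to $p_0$ elsewhere. The size $2n+1$ is chosen so that the signature $C_q\setminus F$ has at least $n+1$ elements, more than any other point can imitate on its $n$ free coordinates.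

The set $G_q=\{z\in Y^\mu:z(\alpha)\in U\text{ for all }\alpha\in C_q\setminus F\}$ is an open neighborhood of $z_q$. Suppose $z_{q'}\in G_q$ with $q'=(F',p')\ne q$. Outside $F'\cup C_{q'}$ the point $z_{q'}$ takes the value $p_0\notin U$, so $C_q\setminus F\subset F'\cup C_{q'}$. As $C_q\cap C_{q'}=\emptyset$, we get $C_q\setminus F\subset F'$, which is impossible because $|C_q\setminus F|\ge n+1>|F'|$. So $Z_n=\{z_q:q\in Q_n\}$ is discrete. A nonempty basic open set restricts a finite set $F$ of coordinates to nonempty open sets; choosing $p:F\to D$ with values in these sets gives $z_{(F,p)}$ in the basic open set. Hence $\bigcup_nZ_n$ is dense.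
\end{proof}

With fewer coordinates the signatures must come from the space itself, that is, from a large discrete subspace of a finite power. When the density is a successor cardinal this is also necessary.

\begin{proposition}\label{prop:criterion}
Let $X$ be a space of infinite density $\delta=d(X)$.
\begin{enumerate}
\item[(a)] If $X^n$ has a discrete subspace of size $\delta$ for some $n<\omega$, then $X^\omega$ is $d$-separable.
\item[(b)] If $\delta=\lambda^+$ with $\lambda$ infinite, and no $X^n$ with $n<\omega$ has a discrete subspace of size $\delta$, then $X^\mu$ is not $d$-separable for $1\le\mu\le\lambda$.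
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\{s_\xi:\xi<\delta\}\subset X^n$ be discrete and indexed without repetition, let $D\subset X$ be dense with $|D|=\delta$, and fix $a\in X$. For $k<\omega$ enumerate $D^k=\{p^k_\xi:\xi<\delta\}$, with repetitions if necessary, and let $Z_k$ be the set of the concatenations
\[
p^k_\xi{}^\frown s_\xi{}^\frown(a,a,\dots)\in X^\omega\qquad(\xi<\delta).
\]
If an open set $G\subset X^n$ isolates $s_\xi$ among the $s_\eta$, then its preimage under the projection to the coordinates $k,\dots,k+n-1$ isolates the $\xi$-th point of $Z_k$. So $Z_k$ is discrete. A nonempty basic open subset of $X^\omega$ restricts only the first $k$ coordinates, for some $k$, and $D^k$ is dense in $X^k$, so it meets $Z_k$.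

(b) First, $X^\mu$ has no discrete subspace $S$ of size $\lambda^+$. Otherwise choose for each $s\in S$ a basic open set $G_s$ with $G_s\cap S=\{s\}$ that depends only on a finite set $F_s\subset\mu$ of coordinates. There are at most $\lambda$ finite subsets of $\mu$, so $F_s=F$ for all $s$ in some $S'\subset S$ of size $\lambda^+$. Membership in $G_s$ is decided by the projection $\pi$ to $X^F$, so for $s\ne s'$ in $S'$ the open set $\pi[G_s]$ contains $\pi(s)$ but not $\pi(s')$. Thus $\pi[S']$ is a discrete subspace of $X^F$ of size $\lambda^+$, contrary to the hypothesis. Subspaces of discrete spaces are discrete, so every discrete subspace of $X^\mu$, and hence every $\sigma$-discrete subset $Z$, has size at most $\lambda$. If $Z$ were dense, its projection to one coordinate would be a dense subset of $X$ of size less than $d(X)$.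
\end{proof}

\begin{example}
Passing to the countable power can create $d$-separability. Let $Y$ be the set of functions $\omega_1\to2$ with the base of clopen sets $[s]=\{z:z|_\alpha=s\}$, where $\alpha<\omega_1$ and $s:\alpha\to2$. A discrete subspace $Z$ is nowhere dense: if a basic set meets $Z$ in a point $z$, it contains a basic set $V$ with $V\cap Z=\{z\}$, and $V\setminus\{z\}$ is nonempty, open and disjoint from $Z$. Given discrete $Z_n$, choose $s_0\subset s_1\subset\cdots$ with $[s_n]\cap Z_n=\emptyset$; then $[\bigcup_ns_n]$ misses $\bigcup_nZ_n$. So $Y$ is not $d$-separable. The base has size $2^\omega$, and the sets $[s]$ with $s:\omega\to2$ are $2^\omega$ many pairwise disjoint open sets. Hence $d(Y)=2^\omega$, one point from each such $[s]$ gives a discrete subspace of size $2^\omega$, and $Y^\omega$ is $d$-separable by part (a).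
\end{example}

\section{Initially $\tau$-compact spaces of small density}\label{sec:small}

By Proposition~\ref{prop:criterion}(a) it suffices to find a discrete subspace of size $\delta=d(X)$ in a finite power. Density alone yields points $x_\xi$ ($\xi<\delta$) with $x_\xi\notin\overline{\{x_\eta:\eta<\xi\}}$, so $x_\xi$ has a neighborhood that avoids all \emph{earlier} points. The difficulty is to avoid the \emph{later} points, and for this we use a second coordinate. We attach to $x_\xi$ a partner $y_\xi$ and a function $h_\xi$ that separates $x_\xi$ from $y_\xi$, and we require that $h_\xi$ separate no later pair.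

\begin{lemma}\label{lem:square}
If $X$ is initially $\tau$-compact and $\omega<\delta=d(X)\le\tau^+$, then $X^2$ has a discrete subspace of size $\delta$.
\end{lemma}

\begin{proof}
By recursion on $\xi<\delta$ we choose $x_\xi,y_\xi\in X$ and continuous $h_\xi:X\to[0,1]$ such that, with $F_\xi=\overline{\{x_\eta:\eta<\xi\}}$,
\begin{enumerate}
\item[(1)] $x_\xi\notin F_\xi$, $y_\xi\ne x_\xi$, and $h_\eta(x_\xi)=h_\eta(y_\xi)$ for all $\eta<\xi$;
\item[(2)] $h_\xi(x_\xi)=0$, and $h_\xi=1$ on $F_\xi\cup\{y_\xi\}$.
\end{enumerate}
Once $x_\xi,y_\xi$ satisfy (1), the closed set $F_\xi\cup\{y_\xi\}$ does not contain $x_\xi$, and complete regularity gives $h_\xi$. Suppose that at stage $\xi$ no pair satisfies (1), and let $U=X\setminus F_\xi$. Then every $x\in U$ is determined among all points of $X$ by the values $h_\eta(x)$, $\eta<\xi$. We show that these functions even determine the topology of $U$; this is the only use of compactness.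

Let $x\in U$ and let $W$ be an open neighborhood of $x$. The closed sets
\[
K_{\eta,m}=\{z\in X:|h_\eta(z)-h_\eta(x)|\le1/m\}\qquad(\eta<\xi,\ 1\le m<\omega)
\]
intersect in $\{x\}$, so their complements together with $W$ form an open cover of $X$. Its size is at most $|\xi|\cdot\omega\le\tau$, because $\xi<\delta\le\tau^+$. A finite subcover gives finitely many sets $K_{\eta,m}$ whose intersection is contained in $W$. For each of them choose an open interval $J$ with rational endpoints such that $h_\eta(x)\in J\subset[h_\eta(x)-1/m,h_\eta(x)+1/m]$; then $x\in h_\eta^{-1}(J)\subset K_{\eta,m}$. Hence the sets $U\cap h_{\eta_1}^{-1}(J_1)\cap\dots\cap h_{\eta_k}^{-1}(J_k)$, with $k<\omega$, $\eta_j<\xi$ and rational intervals $J_j$, form a base of $U$. It has size at most $|\xi|\cdot\omega$, which is less than $\delta$ because $\delta$ is uncountable. One point from each nonempty member of the base gives a dense set $E\subset U$ with $|E|<\delta$. The closure of $E\cup\{x_\eta:\eta<\xi\}$ contains $U\cup F_\xi=X$, which contradicts $d(X)=\delta$. So the recursion runs through all $\xi<\delta$.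

The set $G_\xi=\{z:h_\xi(z)<1/3\}\times\{z:h_\xi(z)>2/3\}$ is an open neighborhood of $(x_\xi,y_\xi)$ by (2). If $\eta<\xi$, then $x_\eta\in F_\xi$, so $h_\xi(x_\eta)=1$ and $(x_\eta,y_\eta)\notin G_\xi$. If $\eta>\xi$, then $h_\xi(x_\eta)=h_\xi(y_\eta)$ by (1), and again $(x_\eta,y_\eta)\notin G_\xi$. Thus $\{(x_\xi,y_\xi):\xi<\delta\}$ is discrete and has size $\delta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]
If $d(X)\le\omega$, apply Lemma~\ref{lem:large} with $\mu=\omega$. Otherwise apply Lemma~\ref{lem:square} and Proposition~\ref{prop:criterion}(a).
\end{proof}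

The bound $d(X)\le\tau^+$ keeps the covers in the proof of size at most $\tau$. In a countably compact space of density at least $\omega_2$ the argument gives no way past stage $\omega_1$, and Theorem~\ref{thm:bounded} shows that some bound on the density is needed.

\section{Triangular families in $2^\kappa$}\label{sec:triangular}

From now on $\tau$, $\lambda$, $\kappa$ are as in Theorem~\ref{thm:ucompact}:
\begin{equation}\label{eq:hyp}
\lambda\text{ is regular},\qquad\lambda^\tau=\lambda\ge\tau^{++},\qquad\kappa=\lambda^+ .
\end{equation}
The hypotheses of Theorem~\ref{thm:bounded} are stronger. From \eqref{eq:hyp} we get $2^\tau\le\lambda^\tau=\lambda$, $\kappa\le2^\lambda$, and $\theta^\tau\le\lambda<\kappa$ for all $\theta<\kappa$. By Lemma~\ref{lem:large} and Proposition~\ref{prop:criterion}(b), we need a space of density $\kappa$, with the required compactness property, no finite power of which has a discrete subspace of size $\kappa$.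

Two standard devices for thinning a family indexed by $\kappa$ will be used.

\medskip\noindent\emph{The $\Delta$-system lemma.} If $A_\xi$ ($\xi<\kappa$) are sets of size at most $\tau$, possibly with repetitions, there are $S\in[\kappa]^\kappa$ and a set $R$, the \emph{root}, with $A_\xi\cap A_\eta=R$ for all distinct $\xi,\eta\in S$. For $\kappa$ many distinct sets this is the textbook lemma, whose hypotheses are that $\kappa$ is regular and $\theta^\tau<\kappa$ for all $\theta<\kappa$. If there are fewer than $\kappa$ distinct sets, one of them is listed $\kappa$ many times, and we let $R$ be that set.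

\medskip\noindent\emph{Avoiding conflicts.} If a symmetric relation of conflict is given on $\kappa$ many indices, and each index conflicts with at most $\tau$ others, then there are $\kappa$ many indices no two of which conflict: at each stage of a recursion of length $\kappa$, at most $\lambda\cdot\tau=\lambda$ indices have been chosen or conflict with a chosen one.

\medskip
For a finite set $b\subset\kappa$ and $\varepsilon:b\to2$ put $[\varepsilon]=\{z\in2^\kappa:z|_b=\varepsilon\}$. These clopen sets form a base of the compact space $2^\kappa$, and closures are taken in $2^\kappa$ unless stated otherwise. Given $c:[\kappa]^2\to2$, write $c(\alpha,\beta)$ for $c(\{\alpha,\beta\})$ when $\alpha<\beta$, and define $x_\beta\in2^\kappa$ for $\beta<\kappa$ by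
\begin{equation}\label{eq:x}
x_\beta(\alpha)=c(\alpha,\beta)\ \ (\alpha<\beta),\qquad x_\beta(\beta)=1,\qquad x_\beta(\alpha)=0\ \ (\alpha>\beta).
\end{equation}
For $A\subset\kappa$ put $x[A]=\{x_\beta:\beta\in A\}$. Whatever $c$ is, for every $\delta<\kappa$,
\begin{equation}\label{eq:left}
z(\delta)=0\ \text{ for all }z\in\overline{x[\delta]},\qquad\text{while }x_\delta(\delta)=1 .
\end{equation}
This will force the density to be $\kappa$. It also shows that $x_\delta$ has a neighborhood that avoids all earlier points, so only later points can prevent discreteness. For a simple $c$ they do not: if $c$ is constantly $0$, the condition $z(\beta)=1$ isolates $x_\beta$ in $x[\kappa]$, and if $c$ is constantly $1$, the conditions $z(\beta)=1$, $z(\beta+1)=0$ do. The two smallest cases show what $c$ has to achieve.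

\begin{example}[One coordinate]\label{ex:one}
Suppose $S\in[\kappa]^\kappa$ and $x[S]$ is discrete. For $\xi\in S$ choose a finite $b_\xi\subset\kappa$ such that, with $\varepsilon_\xi=x_\xi|_{b_\xi}$, the set $[\varepsilon_\xi]$ contains no other point of $x[S]$. By the $\Delta$-system lemma we may assume $b_\xi=r\cup b'_\xi$ with the $b'_\xi$ pairwise disjoint and disjoint from $r$, and since there are finitely many functions $r\to2$, that all $x_\xi$ agree on $r$. The set $a_\xi=b'_\xi\cup\{\xi\}$ meets $a_\eta$ for only finitely many $\eta$, so we may assume that the $a_\xi$ are pairwise disjoint. We have a contradiction as soon as there are $\xi,\eta\in S$ with $\max a_\xi<\min a_\eta$ and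
\[
c(\alpha,\eta)=\varepsilon_\xi(\alpha)\qquad\text{for all }\alpha\in b'_\xi,
\]
for then $x_\eta$ agrees with $\varepsilon_\xi$ on $b'_\xi$ and on $r$, so $x_\eta\in[\varepsilon_\xi]$. Thus $c$ must realize on some rectangle $b'_\xi\times\{\eta\}$ a pattern $\varepsilon_\xi$ over which we have no control.
\end{example}

\begin{example}[Two coordinates]\label{ex:two}
In the square, a later pair $(x_\beta,x_{\beta'})$ must enter a neighborhood $[\varepsilon^0]\times[\varepsilon^1]$ of an earlier pair. Suppose that outside the root both patterns have domain $\{\alpha,\alpha'\}$, that $\varepsilon^0$ takes the values $0,1$ there, and that $\varepsilon^1$ takes the values $1,1$. Then $c$ must take the values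
\[
\begin{array}{c|cc}
c&\beta&\beta'\\ \hline
\alpha&0&1\\
\alpha'&1&1
\end{array}
\]
on the rectangle. The table has a product form. The earlier index prescribes a row vector for each of its ordinals, $(0,1)$ for $\alpha$ and $(1,1)$ for $\alpha'$. The later index prescribes a column number for each of its ordinals, $0$ for $\beta$ and $1$ for $\beta'$. The required value is the entry of the row vector at the column number, and neither prescription depends on the other index.
\end{example}

\section{A coloring that realizes prescribed patterns}\label{sec:coloring}

The following proposition isolates the property found in Examples~\ref{ex:one} and~\ref{ex:two}. The sets $a_\xi$ are allowed to have size $\tau$, because the points added in Section~\ref{sec:limits} are limits of $\tau$ many points $x_\beta$.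

\begin{proposition}\label{prop:coloring}
There is $c:[\kappa]^2\to2$ with the following property. Let $1\le n<\omega$ and $S\in[\kappa]^\kappa$. For $\xi\in S$ let $a_\xi\in[\kappa]^{\le\tau}$ be pairwise disjoint nonempty sets, and let $\ell_\xi:a_\xi\to n$ and $\sigma^i_\xi:a_\xi\to2$ $(i<n)$ be arbitrary functions. Then there are $\xi\ne\eta$ in $S$ with $\sup a_\xi<\min a_\eta$ and
\[
c(\alpha,\beta)=\sigma_\xi^{\ell_\eta(\beta)}(\alpha)\qquad\text{for all }\alpha\in a_\xi,\ \beta\in a_\eta .
\]
\end{proposition}

With $n=1$, and with $\sigma^0_\xi$ equal to $\varepsilon_\xi$ on $b'_\xi$, the proposition completes Example~\ref{ex:one}: for this $c$ the family $x[\kappa]$ has no discrete subspace of size $\kappa$.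

The proof has two ingredients. The first produces rectangles that are monochromatic in a prescribed color.

\begin{definition}
For a regular cardinal $\nu$ and cardinals $\theta,\chi$, the statement $\mathrm{Pr}_1(\nu,\nu,\theta,\chi)$ says: there is $\rho:[\nu]^2\to\theta$ such that for every family $\mathcal A\subset[\nu]^{<\chi}$ of $\nu$ many pairwise disjoint nonempty sets and every $\gamma<\theta$ there are $a,b\in\mathcal A$ with $\sup a<\min b$ and $\rho(\alpha,\beta)=\gamma$ for all $\alpha\in a$, $\beta\in b$.
\end{definition}

Let $\delta$ be an ordinal of uncountable cofinality. A \emph{club} in $\delta$ is a closed unbounded subset of $\delta$, and a set is \emph{stationary} in $\delta$ if it meets every club in $\delta$. A stationary subset $E$ of a regular uncountable $\nu$ is \emph{nonreflecting} if $E\cap\delta$ is not stationary in $\delta$ for any $\delta<\nu$ of uncountable cofinality.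

\begin{theorem}[Rinot \cite{Rinot}]\label{thm:rinot}
If $\nu,\chi$ are regular cardinals, $\nu>\chi^+$, and the set $\{\delta<\nu:\operatorname{cf}\delta\ge\chi\}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\nu,\nu,\nu,\chi)$ holds.
\end{theorem}

\begin{lemma}\label{lem:pr}
$\mathrm{Pr}_1(\kappa,\kappa,\lambda,\tau^+)$ holds.
\end{lemma}

\begin{proof}
Apply Theorem~\ref{thm:rinot} with $\nu=\kappa$ and $\chi=\tau^+$. These are regular, and $\chi^+=\tau^{++}\le\lambda<\kappa$. Let $E=\{\delta<\kappa:\operatorname{cf}\delta=\lambda\}$; its elements have cofinality at least $\chi$. It is stationary: if $C$ is a club in $\kappa$, the supremum of the first $\lambda$ elements of $C$ belongs to $C$ and has cofinality $\lambda$, as $\lambda$ is regular. It is nonreflecting: if $\delta<\kappa$ has uncountable cofinality, take a club $C$ in $\delta$ of order type $\operatorname{cf}\delta\le\lambda$. The limit points of $C$ below $\delta$ form a club in $\delta$, and each is the supremum of fewer than $\operatorname{cf}\delta$ elements of $C$, so it has cofinality less than $\lambda$ and is not in $E$. We obtain $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\tau^+)$. Replacing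 all colors $\ge\lambda$ by $0$ leaves rectangles of color $\gamma<\lambda$ unchanged.
\end{proof}

A coloring with two colors, used directly as $c$, would give only constant rectangles, and the table of Example~\ref{ex:two} is not constant. So we take $\lambda$ colors and let each color be the name of a rule that assigns row vectors and column numbers to all ordinals below $\kappa$. There are $\kappa$ many indices to serve and, for a pigeonhole argument, only $\lambda$ many rules. The second ingredient shows that $\lambda$ rules are enough to match every prescription on a set of size at most $\tau$.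

\begin{lemma}[Engelking--Kar{\l}owicz]\label{lem:EK}
Let $V$ be a nonempty countable set. There are functions $\varphi_\gamma:\kappa\to V$ $(\gamma<\lambda)$ such that every function $e:A\to V$ with $A\in[\kappa]^{\le\tau}$ is extended by some $\varphi_\gamma$.
\end{lemma}

\begin{proof}
Since $\kappa\le2^\lambda$, there are distinct sets $S_\alpha\subset\lambda$ ($\alpha<\kappa$). Fix $v_0\in V$. Let $T$ be the set of pairs $(B,h)$ where $B\in[\lambda]^{\le\tau}$ and $h$ is a function into $V$ whose domain is a family of at most $\tau$ subsets of $B$. There are at most $\lambda^\tau=\lambda$ sets $B$. For each $B$ there are at most $(2^\tau)^\tau=2^\tau$ domains, and for each domain at most $\omega^\tau=2^\tau$ functions. So $|T|\le\lambda\cdot2^\tau=\lambda$. Put $\varphi_{(B,h)}(\alpha)=h(S_\alpha\cap B)$ if $S_\alpha\cap B$ is in the domain of $h$, and $\varphi_{(B,h)}(\alpha)=v_0$ otherwise. Given $e:A\to V$, choose $B\in[\lambda]^{\le\tau}$ containing a point of the symmetric difference $S_\alpha\triangle S_{\alpha'}$ for all distinct $\alpha,\alpha'\in A$. The sets $S_\alpha\cap B$ ($\alpha\in A$) are then distinct, so $h(S_\alpha\cap B)=e(\alpha)$ defines a function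 $h$ with $(B,h)\in T$, and $\varphi_{(B,h)}$ extends $e$. Finally index $T$ by $\lambda$, with repetitions if necessary.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:coloring}]
Let $\rho:[\kappa]^2\to\lambda$ witness Lemma~\ref{lem:pr}. Let $H$ be the countable set of functions $\omega\to2$ with finitely many nonzero values; these are the row vectors, for all $n$ at once. Apply Lemma~\ref{lem:EK} with $V=\omega\times H$ and write $\varphi_\gamma=(f_\gamma,g_\gamma)$ with $f_\gamma:\kappa\to\omega$ and $g_\gamma:\kappa\to H$. For $\alpha<\beta<\kappa$ define
\[
c(\alpha,\beta)=g_\gamma(\alpha)\bigl(f_\gamma(\beta)\bigr),\qquad\text{where }\gamma=\rho(\alpha,\beta).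
\]
Let $n$, $S$, $a_\xi$, $\ell_\xi$, $\sigma^i_\xi$ be given. We do not know whether $\xi$ will be the earlier or the later index of the final pair, so we prepare it for both roles. For $\alpha\in a_\xi$ let $e_\xi(\alpha)=(\ell_\xi(\alpha),h)$, where $h\in H$ has $h(i)=\sigma^i_\xi(\alpha)$ for $i<n$ and $h(i)=0$ for $i\ge n$. Choose $\gamma_\xi<\lambda$ such that $\varphi_{\gamma_\xi}$ extends $e_\xi$. Since $\kappa=\lambda^+$, there are $\gamma<\lambda$ and $S'\in[S]^\kappa$ with $\gamma_\xi=\gamma$ for all $\xi\in S'$. Thus
\[
f_\gamma(\alpha)=\ell_\xi(\alpha),\qquad g_\gamma(\alpha)(i)=\sigma^i_\xi(\alpha)\qquad(\xi\in S',\ \alpha\in a_\xi,\ i<n).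
\]
The family $\{a_\xi:\xi\in S'\}$ consists of $\kappa$ many pairwise disjoint nonempty sets of size less than $\tau^+$. So there are $\xi,\eta\in S'$ with $\sup a_\xi<\min a_\eta$, whence $\xi\ne\eta$, and with $\rho=\gamma$ on $a_\xi\times a_\eta$. For $\alpha\in a_\xi$ and $\beta\in a_\eta$,
\[
c(\alpha,\beta)=g_\gamma(\alpha)\bigl(f_\gamma(\beta)\bigr)=g_\gamma(\alpha)\bigl(\ell_\eta(\beta)\bigr)=\sigma_\xi^{\ell_\eta(\beta)}(\alpha).\qedhere
\]
\end{proof}

\section{Closing the family under limits}\label{sec:limits}

We recall three facts on $u$-limits. In a compact Hausdorff space every $I$-sequence has exactly one $u$-limit. The $u$-limit lies in the closure of $\{z_s:s\in J\}$ for every $J\in u$. Two sequences that agree on a set in $u$ have the same $u$-limits.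

\begin{lemma}\label{lem:compactness}
\begin{enumerate}
\item[(a)] A $\tau$-bounded space is $u$-compact for every ultrafilter $u$ on a set of size $\tau$.
\item[(b)] There is an ultrafilter $u$ on a set of size $\tau$ such that every $u$-compact space is initially $\tau$-compact.
\item[(c)] Products of $u$-compact spaces are $u$-compact, and products of $\tau$-bounded spaces are $\tau$-bounded.
\end{enumerate}
In particular, all powers of an $\omega$-bounded space are countably compact.
\end{lemma}

\begin{proof}
(a) An $I$-sequence with $|I|=\tau$ lies in the compact closure of its range.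

(b) Let $I=[\tau]^{<\omega}$, a set of size $\tau$. The sets $I_j=\{s\in I:j\in s\}$ ($j<\tau$) have the finite intersection property, so some ultrafilter $u$ on $I$ contains all of them. Let $\{U_j:j<\tau\}$ be an open cover of a $u$-compact space with no finite subcover, and pick $z_s\notin\bigcup_{j\in s}U_j$ for $s\in I$. For each $j$ we have $z_s\notin U_j$ for $s\in I_j$, so the $u$-limit of $(z_s)$ lies in the closed complement of $U_j$. It is therefore covered by no $U_j$, a contradiction.

(c) The point whose coordinates are the $u$-limits of the coordinate sequences is a $u$-limit in the product, since $u$ is closed under finite intersections. A subset of size at most $\tau$ of a product of $\tau$-bounded spaces lies in the product of the compact closures of its projections; this product is compact and closed, so the closure of the subset is compact.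
\end{proof}

Fix $c$ as in Proposition~\ref{prop:coloring} and the points $x_\beta$ of \eqref{eq:x}. To make the family $x[\kappa]$ bounded or $u$-compact we add limit points, but only limits of subfamilies of size at most $\tau$, so that every point retains a small support. Suppose that to each $A\in[\kappa]^{\le\tau}$ a set $X(A)\subset2^\kappa$ is assigned such that
\begin{enumerate}
\item[(P1)] $x[A]\subset X(A)\subset\overline{x[A]}$;
\item[(P2)] $X(A\cup B)=X(A)\cup X(B)$;
\item[(P3)] $|X(A)|\le\lambda$;
\end{enumerate}
and put $X=\bigcup\{X(A):A\in[\kappa]^{\le\tau}\}$. By (P2), $A\subset B$ implies $X(A)\subset X(B)$. Consequently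
\begin{enumerate}
\item[(P4)] every $D\subset X$ with $|D|\le\tau$ is contained in a single $X(A)$:
\end{enumerate}
choose $A_y\in[\kappa]^{\le\tau}$ with $y\in X(A_y)$ for $y\in D$, and let $A=\bigcup_{y\in D}A_y$. As a subspace of $2^\kappa$, the space $X$ is zero-dimensional and Hausdorff, hence Tychonoff. We use two assignments.

\medskip\noindent\emph{Choice (a), for $\lambda\ge2^{2^\tau}$:} $X(A)=\overline{x[A]}$. Property (P1) holds by definition, and (P2) because closure commutes with finite unions. For (P3), a Hausdorff space with a dense set $D$ of size at most $\tau$ has at most $2^{2^\tau}$ points, since the map sending $y$ to $\{U\cap D:U\ni y\text{ open}\}$ is injective. The space $X$ is $\tau$-bounded: by (P4) a set $D\subset X$ with $|D|\le\tau$ lies in a compact set $X(A)\subset X$, so its closure in $X$ is compact.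

\medskip\noindent\emph{Choice (b), for an ultrafilter $u$ on a set $I$ of size $\tau$:} $X(A)$ is the least subset of $2^\kappa$ that contains $x[A]$ and is closed under $u$-limits of $I$-sequences. Property (P1) holds because the closed set $\overline{x[A]}$ is closed under $u$-limits. For (P2), minimality gives $X(A)\cup X(B)\subset X(A\cup B)$, and for the reverse inclusion it suffices that $X(A)\cup X(B)$ is closed under $u$-limits. Given an $I$-sequence in the union, the indices of the terms in one of the two sets, say $X(A)$, form a set in $u$, because $u$ is an ultrafilter. Replacing the other terms by a fixed element of $X(A)$ does not change the $u$-limit, which therefore lies in $X(A)$. For (P3), let $X_0=x[A]$, let $X_{\zeta+1}$ be the set of $u$-limits of $I$-sequences in $X_\zeta$ (it contains $X_\zeta$, by constant sequences), and take unions at limit stages. Since $\tau^+$ is regular, every $I$-sequence in $\bigcup_{\zeta<\tau^+}X_\zeta$ lies in one $X_\zeta$, so this union is closed under $u$-limits and equals $X(A)$. By induction $|X_\zeta|\le2^\tau$ for $\zeta<\tau^+$, as $(2^\tau)^\tau=2^\tau$, so $|X(A)|\le\tau^+\cdot2^\tau=2^\tau\le\lambda$. The space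 $X$ is $u$-compact, because by (P4) every $I$-sequence in $X$ lies in one $X(A)$.

\medskip
The remaining arguments use only (P1)--(P4).

\begin{lemma}\label{lem:density}
$d(X)=\kappa$.
\end{lemma}

\begin{proof}
By (P1), $x[\kappa]$ is a dense subset of $X$, so $d(X)\le\kappa$. Let $D\subset X$ with $|D|\le\lambda$, and choose $A_y\in[\kappa]^{\le\tau}$ with $y\in X(A_y)$ for $y\in D$. The set $\bigcup_{y\in D}A_y$ has size at most $\lambda$, so it is contained in some $\delta<\kappa$, and $D\subset\overline{x[\delta]}$ by (P1). By \eqref{eq:left} the open set $\{z\in X:z(\delta)=1\}$ contains $x_\delta$ and misses $D$. So $D$ is not dense in $X$.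
\end{proof}

\section{Finite powers have no discrete subspace of size $\kappa$}\label{sec:nodiscrete}

The proof follows Example~\ref{ex:one}, with two new difficulties. A point of $X$ is approximated by a set $x[A]$ with $|A|\le\tau$, and the supports $A$ of different points may overlap, while Proposition~\ref{prop:coloring} needs disjoint sets; (P2) and (P3) remove the overlap. Also, each ordinal in a support must receive a single column number, so the $n$ coordinates of a point of $X^n$ must be approximated by disjoint parts of the support; a minimal choice of $n$ makes the coordinates distinct, which suffices.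

\begin{proposition}\label{prop:nodiscrete}
For every $n<\omega$, the power $X^n$ has no discrete subspace of size $\kappa$.
\end{proposition}

\begin{proof}
Suppose not, and let $n$ be minimal such that $X^n$ has a discrete subspace $\{y_\xi:\xi<\kappa\}$, indexed without repetition, $y_\xi=(y^0_\xi,\dots,y^{n-1}_\xi)$. Since $X^0$ is a point, $n\ge1$. For $i<n$ and $p\in X$ the subspace $\{z\in X^n:z^i=p\}$ is homeomorphic to $X^{n-1}$, and so is $\{z\in X^n:z^i=z^j\}$ for $i\ne j$. By minimality of $n$, each of them contains fewer than $\kappa$ of the points $y_\xi$:
\begin{enumerate}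
\item[(i)] for $i<n$ and $p\in X$, at most $\lambda$ indices $\xi$ satisfy $y^i_\xi=p$;
\item[(ii)] for $i\ne j$, at most $\lambda$ indices $\xi$ satisfy $y^i_\xi=y^j_\xi$.
\end{enumerate}
In each step below we pass to a set of $\kappa$ many indices. By (ii) we may assume that $y^0_\xi,\dots,y^{n-1}_\xi$ are distinct for every $\xi$.

\medskip\noindent\emph{Neighborhoods and supports.} For each $\xi$ choose a finite $b_\xi\subset\kappa$ such that, with $\varepsilon^i_\xi=y^i_\xi|_{b_\xi}$, the open set $W_\xi=\prod_{i<n}[\varepsilon^i_\xi]$ contains no $y_\eta$ with $\eta\ne\xi$. One set $b_\xi$ serves all coordinates, because enlarging the domains only shrinks $W_\xi$. For the same reason we may add to $b_\xi$, for each pair $i\ne j$, an ordinal at which $y^i_\xi$ and $y^j_\xi$ differ, so that $\varepsilon^0_\xi,\dots,\varepsilon^{n-1}_\xi$ are distinct. By (P4) choose $A_\xi\in[\kappa]^{\le\tau}$ with $y^i_\xi\in X(A_\xi)$ for all $i<n$. We shall find $\eta\ne\xi$ with $y_\eta\in W_\xi$.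

\medskip\noindent\emph{Step 1: disjoint supports.} By the $\Delta$-system lemma we may assume $A_\xi\cap A_\eta=R$ for $\xi\ne\eta$, where $|R|\le\tau$. The indices $\xi$ with $y^i_\xi\in X(R)$ for some $i$ form the union of the sets $\{\xi:y^i_\xi=p\}$ over $i<n$ and $p\in X(R)$. By (P3) there are at most $\lambda$ such sets, and by (i) each has size at most $\lambda$. Discard these indices. For the remaining $\xi$, property (P2) gives $X(A_\xi)=X(R)\cup X(A_\xi\setminus R)$, so $y^i_\xi\in X(A_\xi\setminus R)\subset\overline{x[A_\xi\setminus R]}$ for all $i<n$; in particular $A_\xi\setminus R\ne\emptyset$. Replace $A_\xi$ by $A_\xi\setminus R$. Now the $A_\xi$ are nonempty and pairwise disjoint, and $y^i_\xi\in\overline{x[A_\xi]}$.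

\medskip\noindent\emph{Step 2: the root of the neighborhoods.} By the $\Delta$-system lemma we may assume $b_\xi=r\cup b'_\xi$, where the sets $b'_\xi$, possibly empty, are pairwise disjoint and disjoint from $r$. There are finitely many $n$-tuples of functions $r\to2$, so we may assume that $\varepsilon^i_\xi|_r=\varepsilon^i$ does not depend on $\xi$.

\medskip\noindent\emph{Step 3: one disjoint family.} Put $a_\xi=A_\xi\cup b'_\xi$, a nonempty set of size at most $\tau$. If $a_\xi\cap a_\eta\ne\emptyset$ with $\xi\ne\eta$, then $A_\xi\cap b'_\eta\ne\emptyset$ or $b'_\xi\cap A_\eta\ne\emptyset$. For fixed $\xi$ the first happens for at most $\tau$ many $\eta$, as the $b'_\eta$ are pairwise disjoint, and the second for finitely many $\eta$, as the $A_\eta$ are pairwise disjoint. Avoiding conflicts, we may assume that the $a_\xi$ are pairwise disjoint.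

\medskip\noindent\emph{Step 4: columns and rows.} Put $A^i_\xi=\{\beta\in A_\xi:x_\beta\in[\varepsilon^i_\xi]\}$ for $i<n$. For fixed $\xi$ these sets are pairwise disjoint, because the $\varepsilon^i_\xi$ are distinct functions on the same domain. Moreover $y^i_\xi\in\overline{x[A^i_\xi]}$: if $G$ is an open neighborhood of $y^i_\xi$, then so is $G\cap[\varepsilon^i_\xi]$, which therefore contains some $x_\beta$ with $\beta\in A_\xi$, and this $\beta$ is in $A^i_\xi$. Define $\ell_\xi:a_\xi\to n$ to be $i$ on $A^i_\xi$ and $0$ outside $\bigcup_{i<n}A^i_\xi$. Define $\sigma^i_\xi:a_\xi\to2$ to be $\varepsilon^i_\xi$ on $b'_\xi$ and $0$ elsewhere. The sets $A_\xi$ and $b'_\xi$ may intersect; this is harmless, since $\ell_\xi$ and the $\sigma^i_\xi$ are independent data.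

\medskip\noindent\emph{Step 5: a later point enters an earlier neighborhood.} Let $\xi\ne\eta$ be given by Proposition~\ref{prop:coloring}, and let $i<n$. For $\alpha\in b'_\xi$ and $\beta\in A^i_\eta$ we have $\alpha<\beta$ and $\ell_\eta(\beta)=i$, so
\[
x_\beta(\alpha)=c(\alpha,\beta)=\sigma^i_\xi(\alpha)=\varepsilon^i_\xi(\alpha).
\]
Thus the closed set $[\varepsilon^i_\xi|_{b'_\xi}]$ contains $x[A^i_\eta]$, and hence contains $y^i_\eta\in\overline{x[A^i_\eta]}$. On the root, $y^i_\eta|_r=\varepsilon^i_\eta|_r=\varepsilon^i=\varepsilon^i_\xi|_r$. So $y^i_\eta\in[\varepsilon^i_\xi]$ for all $i<n$, that is, $y_\eta\in W_\xi$ with $\eta\ne\xi$, a contradiction.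
\end{proof}

\begin{corollary}\label{cor:iff}
For every cardinal $\mu\ge1$, the power $X^\mu$ is $d$-separable if and only if $\mu\ge\kappa$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:density}, $d(X)=\kappa=\lambda^+$. If $\mu\ge\kappa$, apply Lemma~\ref{lem:large}. If $1\le\mu<\kappa$, then $\mu\le\lambda$; apply Propositions~\ref{prop:nodiscrete} and~\ref{prop:criterion}(b).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
Use choice (a). The space $X$ is zero-dimensional, Hausdorff and $\tau$-bounded, $d(X)=\kappa$ by Lemma~\ref{lem:density}, and Corollary~\ref{cor:iff} is the equivalence. The cardinal $\lambda=(2^{2^\tau})^+$ satisfies the hypotheses: it is regular, $\lambda>2^{2^\tau}\ge\tau^{++}$, and $\lambda^\tau=\lambda\cdot(2^{2^\tau})^\tau=\lambda$ by Hausdorff's formula. For $\tau=\omega$, the space $X$ and all its powers are countably compact by Lemma~\ref{lem:compactness}, and $X^\omega$ is not $d$-separable because $\omega<\kappa$.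
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ucompact}]
Use choice (b). The space $X$ is zero-dimensional, Hausdorff and $u$-compact, $d(X)=\kappa$ by Lemma~\ref{lem:density}, and Corollary~\ref{cor:iff} is the equivalence. By Hausdorff's formula $\kappa^\tau=\kappa\cdot\lambda^\tau=\kappa$, so there are $\kappa$ many sets $A\in[\kappa]^{\le\tau}$, and $|X|\le\kappa\cdot\lambda=\kappa$ by (P3). Also $w(X)\le w(2^\kappa)=\kappa$. Since $d(X)\le|X|$ and $d(X)\le w(X)$, all three cardinals equal $\kappa$. The cardinal $\lambda=(2^\tau)^+$ is regular, $\lambda\ge\tau^{++}$ as $2^\tau\ge\tau^+$, and $\lambda^\tau=\lambda\cdot(2^\tau)^\tau=\lambda$. If $u$ is the ultrafilter of Lemma~\ref{lem:compactness}(b), all powers of $X$ are $u$-compact by part (c) of that lemma, hence initially $\tau$-compact.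
\end{proof}

\begin{remark}
The hypotheses enter at separate points. Regularity of $\lambda$ and $\lambda\ge\tau^{++}$ are used in Lemma~\ref{lem:pr}, where $\chi=\tau^+$ is dictated by the size of the supports. The equation $\lambda^\tau=\lambda$ gives the $\Delta$-system lemma for sets of size $\tau$, Lemma~\ref{lem:EK}, property (P3) for choice (b), and $|X|\le\kappa$. The inequality $\lambda\ge2^{2^\tau}$ is used only for (P3) in choice (a), which is why $u$-compact examples are obtained at smaller cardinals. In Proposition~\ref{prop:nodiscrete}, property (P3) is needed because the points of one set $X(R)$ share a support, and Proposition~\ref{prop:coloring}, which concerns disjoint sets, says nothing about them. Finally, the compactness of $X$ cannot be raised to the level of $\lambda$: since $d(X)=\lambda^+$ and $X^\omega$ is not $d$-separable, Theorem~\ref{thm:small} shows that $X$ is not initially $\lambda$-compact.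
\end{remark}

\begin{thebibliography}{9}

\bibitem{DDS}
\emph{Diagonals and discrete subsets of squares},
\texttt{http://cmuc.karlin.mff.cuni.cz/pdf/cmuc1301/burtka.pdf}.

\bibitem{Rinot}
A.~Rinot, \emph{Complicated colorings}, Math. Res. Lett. \textbf{21} (2014), 1367--1388.

\end{thebibliography}
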